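\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The min-cut max-flow ratio and the bipartite dimension of the demand graph}


\begin{abstract}
For the maximum multicommodity flow problem in an undirected graph, let $k^{**}$ be the bipartite dimension of the demand graph, that is, the least number of complete bipartite subgraphs that cover all demands. It was asked whether the ratio of the minimum multicut to the maximum flow is $O(\log k^{**})$. We show that it is not: the worst-case ratio, as a function of $k^{**}$, is $\Theta(\sqrt{k^{**}})$. The lower bound comes from a product of random walks on a path. The upper bound comes from a randomized rounding in which the probabilities of the labels are the squared entries of a tensor product of planar unit vectors.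
\end{abstract}

\section{The question and the answer}

\subsection{Flows, multicuts, and the bipartite dimension}

Let $G=(V,E)$ be a finite undirected graph with edge capacities $c_e>0$. Let $\{s_1,t_1\},\dots,\{s_k,t_k\}$, $k\ge1$, be distinct pairs of vertices, with $s_i\neq t_i$ and with $s_i,t_i$ in the same component of $G$. These \emph{demand pairs} are the edges of the \emph{demand graph} $G^T=(V,E^T)$. A \emph{multicommodity flow} is an assignment of nonnegative weights to simple paths joining demand pairs, such that the total weight of the paths through each edge $e$ is at most $c_e$. (Allowing cycles would not change the flow values.) Its value is the sum of all weights, and $F^*$ is the maximum value; our hypotheses give $F^*>0$. A \emph{multicut} is a set $\Delta\subseteq E$ whose removal disconnects $s_i$ from $t_i$ for every $i$. Its capacity is $C(\Delta)=\sum_{e\in\Delta}c_e$, and $\Delta^*$ denotes a multicut of minimum capacity.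

Every flow path crosses every multicut, so
\begin{equation}\label{eq:weak}
F^*\le C(\Delta)\qquad\text{for every multicut }\Delta .
\end{equation}
For one demand pair the max-flow min-cut theorem says that $F^*=C(\Delta^*)$. In general the \emph{min-cut max-flow ratio} $C(\Delta^*)/F^*\ge1$ measures how far this duality fails, and one wants to bound it by a measure of the complexity of the demands.

The number $k$ of pairs is a crude measure. Suppose that $S,T\subseteq V$ are disjoint, nonempty, and that $\{s,t\}\in E^T$ for \emph{all} $s\in S$, $t\in T$; such a pair $(S,T)$ is a \emph{complete bipartite subgraph} (CBS) of $G^T$. However many demands it contains, a CBS behaves like a single commodity: flow leaving any vertex of $S$ may be delivered at any vertex of $T$. The natural count of commodities is therefore the \emph{bipartite dimension} $k^{**}$ of $G^T$, the least number of CBSs whose edges together cover $E^T$.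

This count gives a first bound at once. Let $(S_i,T_i)$, $1\le i\le d=k^{**}$, be a CBS cover. By the max-flow min-cut theorem (join a new source to $S_i$ and a new sink to $T_i$ by edges of unlimited capacity), there is an edge set that separates $S_i$ from $T_i$ and whose capacity equals the maximum flow from $S_i$ to $T_i$. Each path of that flow joins a demand pair, so it is a multicommodity flow and its value is at most $F^*$. The union of the $d$ edge sets is a multicut, whence
\begin{equation}\label{eq:trivial}
C(\Delta^*)\le k^{**}F^* .
\end{equation}

\subsection{What one would guess}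

Throughout, a bound $O(\log x)$ is read as $O(\max\{1,\log x\})$. It is known that $C(\Delta^*)/F^*$ is $O(\log k)$, and also that
\begin{equation}\label{eq:known}
C(\Delta^*)\le c_2\min\{\max\{1,\log k^*\},\,k^{**}\}\,F^*
\end{equation}
for an absolute constant $c_2$, where $k^*$ is the size of a minimum vertex cover of $G^T$. Now $k^{**}\le k^*$, because the stars centered at the vertices of a minimum vertex cover form a CBS cover. Up to constants, a bound $O(\log k^{**})$ would thus be at least as strong as both terms of \eqref{eq:known} at once, and it would have the familiar form ``logarithm of the number of commodities.'' Whether it holds was posed as an open question in \cite{source}: is there an absolute constant $c$ with $C(\Delta^*)\le c\max\{1,\log k^{**}\}F^*$ for all instances?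

The answer is no. Let $\rho(d)$ be the supremum of $C(\Delta^*)/F^*$ over all instances with $k^{**}=d$.

\begin{theorem}\label{thm:lower}
For every $d\ge1$ there is an instance with $k^{**}=d$ and $C(\Delta^*)\ge\frac13\sqrt d\,F^*$. Consequently no absolute constant $c$ satisfies $C(\Delta^*)\le c\max\{1,\log k^{**}\}F^*$ for all instances. Moreover,
\[
\liminf_{d\to\infty}\frac{\rho(d)}{\sqrt d}\ \ge\ 1-e^{-\pi^2/8}\ >\ 0.7 .
\]
\end{theorem}

\begin{theorem}\label{thm:upper}
For every instance, $C(\Delta^*)\le\pi\sqrt{k^{**}}\,F^*$.
\end{theorem}

Together with \eqref{eq:trivial} and \eqref{eq:known} this gives the following.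

\begin{corollary}
For all $d\ge1$ we have $\frac13\sqrt d\le\rho(d)\le\min\{d,\pi\sqrt d\}$, so $\rho(d)=\Theta(\sqrt d)$. Furthermore, $C(\Delta^*)\le O\bigl(\min\{\max\{1,\log k^*\},\sqrt{k^{**}}\}\bigr)F^*$ for all instances.
\end{corollary}

We do not determine the exact leading constant.
Section~\ref{sec:three} shows the idea of the lower bound in its smallest case. Section~\ref{sec:lower} proves Theorem~\ref{thm:lower} and Section~\ref{sec:upper} proves Theorem~\ref{thm:upper}; the two proofs can be read independently.

\section{Three levels: a case by hand}\label{sec:three}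

To make the ratio large we want every flow path to be long, so that little flow fits, while every multicut contains a constant fraction of the total capacity. If all flow paths have at least $m$ edges, the flow is at most $1/m$ of the total capacity, and the ratio is then at least of order $m$. We want $d$ CBSs to force this with $m$ as large as possible.

Take first $m=2$. Let $V=\{0,1,2\}^d$ and $N=3^d$. A \emph{step} acts on all coordinates simultaneously: a coordinate $1$ moves to $0$ or $2$, a coordinate $0$ stays or moves to $1$, and a coordinate $2$ stays or moves to $1$, each with probability $\frac12$ and independently. The vertices $x\ne y$ are joined by an edge, of capacity $2^{-d}$, when a step can lead from $x$ to $y$; this relation is symmetric (Figure~\ref{fig:grid}). The demand pairs are all pairs $\{s,t\}$ for which some coordinate is $0$ in one vertex and $2$ in the other. They are covered by the $d$ CBSs $(S_i,T_i)$ with $S_i=\{x:x_i=0\}$ and $T_i=\{x:x_i=2\}$.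

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.3]
\fill[gray!25] (-0.25,-0.25) rectangle (1.25,1.25);
\draw (0,0)--(2,0)--(2,2)--(0,2)--cycle;
\draw (1,0)--(2,1)--(1,2)--(0,1)--cycle;
\draw (0,0)--(2,2);
\draw (0,2)--(2,0);
\foreach \x in {0,1,2} {\foreach \y in {0,1,2} {\fill (\x,\y) circle (2pt);}}
\node[left] at (-0.3,1) {$S_1$};
\node[right] at (2.2,1) {$T_1$};
\node[below] at (1,-0.3) {$S_2$};
\node[above] at (1,2.2) {$T_2$};
\end{tikzpicture}
\caption{The graph on $\{0,1,2\}^2$ in which an edge moves both coordinates at once, except that a coordinate equal to $0$ or $2$ may also stay. The demands join the left column $S_1$ to the right column $T_1$ and the bottom row $S_2$ to the top row $T_2$. After a multicut is removed, each component lies in one of four $2\times2$ boxes; one is shaded.}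
\label{fig:grid}
\end{figure}

\emph{Little flow.} An edge changes each coordinate by at most $1$, so each flow path has at least two edges. Each vertex has $2^d$ equally likely steps, so the total capacity is at most $N/2$. Hence $F^*\le N/4$.

\emph{Expensive multicuts.} Remove a multicut $\Delta$ and let $P$ be the vertex set of a component. Since $P$ contains no demand pair, in each coordinate it misses level $0$ or level $2$; by symmetry, say that it misses level $2$ everywhere, so $P\subseteq\{0,1\}^d$. How likely is it that a step from a random vertex of $P$ stays in $P$? One coordinate, restricted to $\{0,1\}$, has transition matrix $\frac12\left(\begin{smallmatrix}1&1\\1&0\end{smallmatrix}\right)$. Let $\varphi=\frac{1+\sqrt5}2$, so that $1+\frac1\varphi=\varphi$. From $u_0u_1\le\frac12(u_0^2/\varphi+\varphi u_1^2)$ we get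
\[
\tfrac12u_0^2+u_0u_1\ \le\ \tfrac12\bigl(1+\tfrac1\varphi\bigr)u_0^2+\tfrac12\varphi u_1^2=\tfrac\varphi2\,(u_0^2+u_1^2),
\]
with equality at $(u_0,u_1)=(\varphi,1)$. So $\varphi/2\approx0.81$ is the largest eigenvalue; the other one is $(1-\sqrt5)/4$, which has smaller absolute value. The $d$ coordinates move independently, so the transition matrix on $\{0,1\}^d$ is a tensor power, and its largest eigenvalue is $(\varphi/2)^d$. Evaluating its quadratic form at the indicator vector of $P$, we see that a step from a uniformly random vertex of $P$ stays in $P$ with probability at most $(\varphi/2)^d$. Summing over the components, and noting that each edge between components lies in $\Delta$ and is counted from both ends, we obtain $2C(\Delta)\ge(1-(\varphi/2)^d)N$. Together,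
\[
\frac{C(\Delta^*)}{F^*}\ \ge\ 2\Bigl(1-\bigl(\tfrac\varphi2\bigr)^d\Bigr).
\]
For $d=4$ we have $\varphi^4=3\varphi+2<7$, and the ratio exceeds $2(1-\frac7{16})=\frac98$. As $d$ grows, the bound tends to $2$, the least number of edges on a flow path.

With $m$ in place of $2$, one coordinate can confine itself better: it stays within $m$ of the $m+1$ levels with probability about $1-\frac{\pi^2}{8m^2}$ per step. With $d$ coordinates the probability becomes about $e^{-\pi^2d/(8m^2)}$, bounded away from $1$ as long as $m\lesssim\sqrt d$. This is where $\sqrt d$ comes from.

\begin{remark}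
The argument needs all coordinates to move at once. In the walk that moves one random coordinate per step, the probability in question is governed by an \emph{average} of the one-coordinate eigenvalues rather than by their product. For every $d$ and every $m\ge2$, the same argument then gives only the lower bound $m(1-\cos\theta)\le m\theta^2/2<\frac{\pi^2}{8m}<1$, where $\theta=\frac{\pi}{2m+1}$ and $\cos\theta$ is the one-coordinate eigenvalue found in Lemma~\ref{lem:cos}; this is weaker than \eqref{eq:weak}.
\end{remark}

\section{The lower bound}\label{sec:lower}

\subsection{The instance}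

Fix $d\ge1$ and $m\ge2$. Let $Q$ be the symmetric matrix on $\{0,\dots,m\}$ with
\[
Q(x,y)=\tfrac12\ \text{ if }|x-y|=1,\qquad Q(0,0)=Q(m,m)=\tfrac12,\qquad Q(x,y)=0\ \text{ otherwise}.
\]
The two diagonal entries make all row sums equal to $1$. Let $V=\{0,\dots,m\}^d$, $N=(m+1)^d$, and
\[
W(x,y)=\prod_{i=1}^dQ(x_i,y_i),\qquad\text{that is, } W=Q^{\otimes d}.
\]
Then $W$ is symmetric and nonnegative, with row sums $1$. The graph $G$ has an edge $xy$ of capacity $W(x,y)$ for each pair $x\ne y$ with $W(x,y)>0$. (All capacities equal $2^{-d}$; rescaling them to $1$ would not change the ratio.) For $1\le i\le d$ put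
\[
S_i=\{x\in V:x_i=0\},\qquad T_i=\{x\in V:x_i=m\},
\]
which are disjoint, and let the demand pairs be all $\{s,t\}$ with $s\in S_i$ and $t\in T_i$ for some $i$.

This is an admissible instance because $G$ is connected: $Q$ is irreducible with a positive diagonal entry, so some power $Q^r$ is entrywise positive, and then so is $W^r=(Q^r)^{\otimes d}$.

\begin{proposition}\label{prop:dim}
The bipartite dimension of this instance is $k^{**}=d$.
\end{proposition}

\begin{proof}
The $d$ CBSs $(S_i,T_i)$ cover $E^T$, so $k^{**}\le d$. For the converse we exhibit $d$ demands no two of which lie in a common CBS; then every CBS cover has at least $d$ members. Let $a_i$ and $b_i$ have $i$-th coordinate $0$ and $m$, respectively, and all other coordinates $1$; then $\{a_i,b_i\}\in E^T$. Suppose that a CBS $(S,T)$ contains both $\{a_i,b_i\}$ and $\{a_j,b_j\}$ with $i\neq j$. Then some $u\in\{a_i,b_i\}$ lies in $S$ and some $w\in\{a_j,b_j\}$ lies in $T$, so $\{u,w\}\in E^T$. But $w_i=1$, $u_j=1$, and $u$ and $w$ both equal $1$ in every other coordinate. Since $m\ge2$, level $1$ is neither $0$ nor $m$. Hence no coordinate is $0$ in one of $u,w$ and $m$ in the other,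 a contradiction.
\end{proof}

\begin{proposition}\label{prop:flow}
$F^*\le N/(2m)$.
\end{proposition}

\begin{proof}
Each edge changes each coordinate by at most $1$, so every path from $S_i$ to $T_i$ has at least $m$ edges. A flow of value $F$ thus uses total capacity at least $mF$. Hence $mF^*\le\sum_ec_e\le\frac12\sum_{x,y}W(x,y)=\frac N2$.
\end{proof}

\subsection{Every multicut is expensive}

After a multicut is removed, each component $P$ lies in a box with $m$ levels in each coordinate. The shape of $P$ inside the box is unknown, so we need a bound on $\langle\mathbf 1_P,W\mathbf 1_P\rangle$ that holds for all subsets of the box. A positive eigenvector of the restricted matrix provides one, by the weighted inequality already used for $\varphi$.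

\begin{lemma}\label{lem:perron}
Let $M$ be a symmetric matrix with nonnegative entries, and let $MH=\lambda H$ with $H>0$ entrywise. Then $\langle u,Mu\rangle\le\lambda\|u\|^2$ for every real vector $u$.
\end{lemma}

\begin{proof}
We have $u_xu_y\le\frac12\bigl(u_x^2\frac{H_y}{H_x}+u_y^2\frac{H_x}{H_y}\bigr)$. Multiplying by $M_{xy}\ge0$, summing, and using symmetry, we get
\[
\langle u,Mu\rangle\le\sum_x\frac{u_x^2}{H_x}\sum_yM_{xy}H_y=\lambda\sum_xu_x^2 .\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:cos}
Let $\theta=\frac{\pi}{2m+1}$. The restrictions of $Q$ to $\{0,\dots,m-1\}$ and to $\{1,\dots,m\}$ each have a positive eigenvector with eigenvalue $\cos\theta$.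
\end{lemma}

\begin{proof}
The reflection $x\mapsto m-x$ preserves $Q$ and exchanges the two sets, so we treat $\{0,\dots,m-1\}$. Inside the path we need $\frac12(h(x-1)+h(x+1))=\lambda h(x)$, which suggests a cosine. We choose the phase so that $h(-1)=h(0)$, to fit the diagonal entry at $0$, and the frequency so that $h$ vanishes at the forbidden level $m$. Put
\[
h(x)=\cos\bigl((x+\tfrac12)\theta\bigr),\qquad -1\le x\le m .
\]
For $0\le x\le m-1$ the argument is positive and at most $(m-\frac12)\theta<\frac\pi2$, so $h(x)>0$. Moreover, $h(-1)=\cos\frac\theta2=h(0)$ and $h(m)=\cos\frac\pi2=0$. The restricted matrix sends $h$ at $0$ to $\frac12(h(0)+h(1))=\frac12(h(-1)+h(1))$ and at $m-1$ to $\frac12h(m-2)=\frac12(h(m-2)+h(m))$. So for every $0\le x\le m-1$ it acts as $\frac12(h(x-1)+h(x+1))=\cos\theta\,h(x)$.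
\end{proof}

\begin{proposition}\label{prop:cut}
With $\theta=\frac\pi{2m+1}$, every multicut satisfies $C(\Delta)\ge\frac N2(1-\cos^d\theta)$. Consequently,
\begin{equation}\label{eq:ratio}
\frac{C(\Delta^*)}{F^*}\ \ge\ m\Bigl(1-\cos^d\frac{\pi}{2m+1}\Bigr).
\end{equation}
\end{proposition}

\begin{proof}
Let $P$ be the vertex set of a component of $(V,E\setminus\Delta)$. All pairs in $S_i\times T_i$ are demands, so $P$ cannot meet both $S_i$ and $T_i$. Hence $P\subseteq B=\prod_iB_i$, where each $B_i$ is $\{0,\dots,m-1\}$ or $\{1,\dots,m\}$. Let $h_i$ be the eigenvector of Lemma~\ref{lem:cos} on $B_i$. The restriction of $W$ to $B$ is the tensor product of the restrictions of $Q$ to the $B_i$, so $H(x)=\prod_ih_i(x_i)$ is a positive eigenvector of it: for $x\in B$,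
\[
\sum_{y\in B}W(x,y)H(y)=\prod_{i=1}^d\sum_{y_i\in B_i}Q(x_i,y_i)h_i(y_i)=\cos^d\theta\,H(x).
\]
Lemma~\ref{lem:perron} with $u=\mathbf 1_P$ gives $\langle\mathbf 1_P,W\mathbf 1_P\rangle\le\cos^d\theta\,|P|$. Since $W$ has row sums $1$,
\[
\sum_{x\in P,\,y\notin P}W(x,y)=|P|-\langle\mathbf 1_P,W\mathbf 1_P\rangle\ge(1-\cos^d\theta)|P| .
\]
Sum over all components. The right sides add up to $(1-\cos^d\theta)N$. On the left, every edge between different components is counted twice, and every such edge lies in $\Delta$; so the total is at most $2C(\Delta)$. This proves the first claim, and dividing by the bound of Proposition~\ref{prop:flow} gives \eqref{eq:ratio}.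
\end{proof}

\subsection{The choice of $m$}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Take $m=\max\{2,\lceil\sqrt d\,\rceil\}$. By Proposition~\ref{prop:dim}, $k^{**}=d$.

If $d\le9$, then $C(\Delta^*)/F^*\ge1\ge\frac13\sqrt d$ by \eqref{eq:weak}.

Let $d\ge9$. Then $m=\lceil\sqrt d\,\rceil\ge\sqrt d$ and $2m+1\le2\sqrt d+3\le3\sqrt d$, so $\theta=\frac\pi{2m+1}\ge\frac{\pi}{3\sqrt d}$. On $[0,\frac\pi2)$ we have $\cos\theta\le e^{-\theta^2/2}$, because $(\ln\cos\theta)'=-\tan\theta\le-\theta$. Therefore
\[
\cos^d\theta\le e^{-d\theta^2/2}\le e^{-\pi^2/18}<0.6,
\]
and \eqref{eq:ratio} gives a ratio of at least $0.4\sqrt d\ge\frac13\sqrt d$.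

For any constant $c$ we have $\frac13\sqrt d>c\max\{1,\log d\}$ once $d$ is large, so no bound $c\max\{1,\log k^{**}\}$ can hold. Finally, as $d\to\infty$ we have $m/\sqrt d\to1$ and $d\theta^2/2\to\pi^2/8$, so
\[
\frac{\rho(d)}{\sqrt d}\ \ge\ \frac m{\sqrt d}\bigl(1-e^{-d\theta^2/2}\bigr)\ \longrightarrow\ 1-e^{-\pi^2/8}>0.7 .\qedhere
\]
\end{proof}

There is no conflict with the bound $O(\log k^*)$. The pairs $\{(0,y),(m,y)\}$ with $y\in\{0,\dots,m\}^{d-1}$ form a matching in $G^T$, so every vertex cover of $G^T$ has at least $(m+1)^{d-1}$ vertices. Thus $\log k^*\ge(d-1)\log(m+1)$, which for large $d$ is much larger than $\sqrt d$.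

\section{The upper bound}\label{sec:upper}

Let $d=k^{**}$ and fix a CBS cover $(S_1,T_1),\dots,(S_d,T_d)$ of $G^T$. We round a fractional multicut. The CBS cover turns it into a map from $V$ to the cube $[0,1]^d$, each point of the cube is assigned a distribution on $\{0,1\}^d$, and each vertex receives a random label from its distribution; the edges whose endpoints get different labels are cut.

\subsection{From a fractional cut to points of the cube}

The maximum flow problem is the linear program that maximizes $\sum_pf_p$ over $f\ge0$, indexed by the finitely many simple paths $p$ joining demand pairs, subject to $\sum_{p\ni e}f_p\le c_e$ for each edge $e$. It is feasible, and it is bounded because every such path has an edge. By LP duality there are lengths $\ell_e\ge0$ with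
\begin{equation}\label{eq:dual}
\sum_ec_e\ell_e=F^*,\qquad \mathrm{dist}_\ell(s,t)\ge1\ \text{ for every }\{s,t\}\in E^T .
\end{equation}
It suffices to find a random multicut that contains each edge $e$ with probability at most $\pi\sqrt d\,\ell_e$.

For $v\in V$ and $1\le i\le d$ put $x_i(v)=\min\{1,\mathrm{dist}_\ell(v,S_i)\}\in[0,1]$, where the distance is $\infty$ if no vertex of $S_i$ is reachable from $v$. Then
\begin{equation}\label{eq:x}
x_i=0\text{ on }S_i,\qquad x_i=1\text{ on }T_i,\qquad |x_i(u)-x_i(v)|\le\ell_e\ \text{ for every edge }e=uv .
\end{equation}
The second property is where the CBSs being \emph{complete} is used: a vertex $t\in T_i$ is at distance at least $1$ from every $s\in S_i$, because every $\{s,t\}$ is a demand. The third is the triangle inequality, since $u$ and $v$ reach the same sets $S_i$.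

We shall give each vertex a random label $\lambda(v)\in\{0,1\}^d$ and cut the edges whose endpoints have different labels. This is a multicut whenever
\begin{equation}\label{eq:bits}
\lambda(v)_i=0\ \text{ for }v\in S_i,\qquad \lambda(v)_i=1\ \text{ for }v\in T_i\qquad(1\le i\le d).
\end{equation}
Indeed, labels are constant on the components that remain, while the endpoints of any demand lie in $S_i$ and $T_i$ for some $i$ and so have labels with different $i$-th bits.

\subsection{Which label distribution?}

The obvious rounding draws independent uniform thresholds $\sigma_i\in(0,1]$ and sets $\lambda(v)_i=1$ when $x_i(v)\ge\sigma_i$. By \eqref{eq:x}, each bit separates the endpoints of $e$ with probability at most $\ell_e$, and the labels differ with probability at most $d\ell_e$. This only recovers \eqref{eq:trivial}. The loss is real: if all coordinates change by $\ell$, the labels differ with probability $1-(1-\ell)^d\approx d\ell$ for small $d\ell$. The remedy is to couple the labels of different vertices as wholes, rather than bit by bit. Let $P_v$ be the intended distribution of $\lambda(v)$. We shall see in Section~\ref{sub:sampling} that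 the labels can be drawn so that those of $u$ and $v$ differ with probability at most $\|P_u-P_v\|_1=\sum_z|P_u(z)-P_v(z)|$. So we look for distributions for which this norm grows like $\sqrt d$ rather than $d$.

Product distributions do this in the middle of the cube. Let $d=2$, let $P_u$ be uniform on $\{0,1\}^2$, and let $P_v$ have independent bits equal to $1$ with probability $\frac{1+s}2$, where $0\le s\le1$. For a single bit the $\ell_1$ distance is $s$. For both bits together it is
\[
\tfrac14\bigl(|(1+s)^2-1|+2|(1-s^2)-1|+|(1-s)^2-1|\bigr)=s+\tfrac{s^2}2 ,
\]
for small $s$ only about half of the value $2s$ obtained by adding the two bits. The labels with unequal bits contribute only to second order, because their first-order changes cancel. For general $d$ the same cancellation of signs, together with Cauchy--Schwarz, bounds the distance by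
\[
\Bigl(2^{-d}\sum_{\varepsilon\in\{\pm1\}^d}\Bigl(\prod_i(1+\varepsilon_is)-1\Bigr)^2\Bigr)^{1/2}=\sqrt{(1+s^2)^d-1}\approx s\sqrt d\qquad\text{for } s\ll1/\sqrt d .
\]

It remains to choose the probability $p(x_i)$ that bit $i$ equals $1$, with $p(0)=0$ and $p(1)=1$ because of \eqref{eq:bits}. The linear choice $p(x)=x$ fails near the corners. If all $x_i(u)=0$ and all $x_i(v)=\varepsilon$, then $P_u$ is a point mass to which $P_v$ assigns only $(1-\varepsilon)^d$, and the $\ell_1$ distance $2(1-(1-\varepsilon)^d)$ is about $2d\varepsilon$ for small $d\varepsilon$. We therefore want $p$ to start quadratically at $0$ and to end quadratically at $1$; the choice $p(x)=\sin^2\frac{\pi x}2$ does this and treats all $x\in[0,1]$ alike. The vector of square roots of the two probabilities is then the unit vector $(\cos\frac{\pi x}2,\sin\frac{\pi x}2)$, and changing $x$ by $\delta$ rotates it by the angle $\frac\pi2\delta$, wherever $x$ is.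

Accordingly, for $v\in V$ and $z\in\{0,1\}^d$ let
\[
g_v(z)=\prod_{i:\,z_i=0}\cos\frac{\pi x_i(v)}2\ \prod_{i:\,z_i=1}\sin\frac{\pi x_i(v)}2\ \ge0,\qquad P_v(z)=g_v(z)^2 .
\]

\begin{lemma}\label{lem:l1}
Each $P_v$ is a probability distribution on $\{0,1\}^d$, and $\|P_u-P_v\|_1\le\pi\sqrt d\,\ell_e$ for every edge $e=uv$.
\end{lemma}

\begin{proof}
For any two vertices $u,v$ put $\theta_i=\frac\pi2(x_i(u)-x_i(v))$. Expanding the product over $i$ of the inner products of the planar vectors, we find
\[
\beta:=\sum_zg_u(z)g_v(z)=\prod_i\Bigl(\cos\tfrac{\pi x_i(u)}2\cos\tfrac{\pi x_i(v)}2+\sin\tfrac{\pi x_i(u)}2\sin\tfrac{\pi x_i(v)}2\Bigr)=\prod_i\cos\theta_i .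
\]
The same identity with $u=v$ gives $\sum_zP_v(z)=\sum_zg_v(z)^2=1$. Hence $\sum_z(g_u\mp g_v)^2=2\mp2\beta$, and by the Cauchy--Schwarz inequality,
\[
\|P_u-P_v\|_1=\sum_z|g_u-g_v|\,(g_u+g_v)\le\sqrt{(2-2\beta)(2+2\beta)}=2\sqrt{1-\beta^2} .
\]
Now let $e=uv$ be an edge. We have $1-\prod_i(1-a_i)\le\sum_ia_i$ for $a_i\in[0,1]$ (by induction on the number of factors), and hence
\[
1-\beta^2=1-\prod_i(1-\sin^2\theta_i)\le\sum_i\sin^2\theta_i\le\sum_i\theta_i^2\le\frac{\pi^2}4\,d\,\ell_e^2,
\]
where the last step uses \eqref{eq:x}. Thus $2\sqrt{1-\beta^2}\le\pi\sqrt d\,\ell_e$.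
\end{proof}

\subsection{Drawing all labels at once}\label{sub:sampling}

For one edge, labels with distributions $P_u$ and $P_v$ could be coupled directly. We need a single experiment that works for all edges simultaneously. It is \emph{correlated sampling}: all vertices examine the same sequence of random proposals, and each accepts the first one that suits it.

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Draw independent rounds $(Z_j,\tau_j)$, $j=1,2,\dots$, uniform on $\{0,1\}^d\times[0,1]$. Say that round $j$ \emph{captures} $v$ if $\tau_j<P_v(Z_j)$, and let $\lambda(v)=Z_j$ for the first round $j$ that captures $v$. Each round captures $v$ with probability $2^{-d}\sum_zP_v(z)=2^{-d}$, so almost surely all labels are defined. We discard the null event on which some label is undefined.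

\emph{The result is a multicut.} Let $\Delta=\{uv\in E:\lambda(u)\ne\lambda(v)\}$. The strict inequality in the definition of capture gives $P_v(\lambda(v))>0$. If $v\in S_i$, then $x_i(v)=0$ and $\sin\frac{\pi x_i(v)}2=0$, so $P_v(z)=0$ whenever $z_i=1$; hence $\lambda(v)_i=0$. If $v\in T_i$, then $x_i(v)=1$ and $\cos\frac{\pi x_i(v)}2=0$, so $P_v(z)=0$ whenever $z_i=0$; hence $\lambda(v)_i=1$. This is \eqref{eq:bits}, so $\Delta$ is a multicut.

\emph{Each edge is rarely cut.} Let $e=uv$ and consider the first round that captures at least one of $u,v$. If it captures both, then both receive the label $Z_j$ of this round and $e\notin\Delta$. Given $Z_j=z$, a round captures exactly one of $u,v$ with probability $|P_u(z)-P_v(z)|$, and at least one with probability $\max\{P_u(z),P_v(z)\}$. Since the rounds are independent and identically distributed, the probability that the first round capturing at least one captures exactly one is the ratio of these two probabilities averaged over $z$, so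
\[
\Pr[e\in\Delta]\le\frac{\sum_z|P_u(z)-P_v(z)|}{\sum_z\max\{P_u(z),P_v(z)\}}\le\|P_u-P_v\|_1\le\pi\sqrt d\,\ell_e .
\]
Here the denominator is at least $\sum_zP_u(z)=1$, and the last step is Lemma~\ref{lem:l1}.

Summing over the edges and using \eqref{eq:dual}, we get $\mathbb E[C(\Delta)]\le\pi\sqrt d\sum_ec_e\ell_e=\pi\sqrt d\,F^*$. Hence some multicut has capacity at most $\pi\sqrt{k^{**}}\,F^*$.
\end{proof}

\begin{remark}
The two halves of the paper face each other here. Give every edge of the instance of Section~\ref{sec:lower} the length $\frac1m$, and use the CBS cover $(S_i,T_i)$ given there. All demands are then at distance at least $1$ (we do not claim that these lengths are an optimal dual solution). From $v$ one can lower the $i$-th coordinate at every step until it reaches $0$, so $x_i(v)=v_i/m$. A step along an edge changes each of the $d$ coordinates $x_i$ by the full amount $\frac1m$, except those that stay at level $0$ or $m$. For an edge along which no coordinate stays, the bound $\sum_i\theta_i^2\le\frac{\pi^2}4d\,\ell_e^2$ in the proof of Lemma~\ref{lem:l1} is an equality.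
\end{remark}

\begin{thebibliography}{9}
\bibitem{source}
\emph{A New Min-Cut Max-Flow Ratio for Multicommodity Flows},
\texttt{https://dominoweb.draco.res.ibm.com/reports/rc22193.pdf}.
\end{thebibliography}

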